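# The sharp Hausdorff–Young constant of the Heisenberg group

Throughout, $1\le p\le 2$, $q=p'$ denotes the conjugate exponent ($1/p+1/q=1$), and
$$B_p=\Big(\frac{p^{1/p}}{q^{1/q}}\Big)^{1/2},\qquad B_1=B_2=1 .$$
The Euclidean Fourier transform is $\hat f(\xi)=\int_{\mathbb R^k}f(x)e^{-2\pi i x\cdot\xi}\,dx$. Hilbert spaces are separable.

## 1. The exponent $4/3$, where squaring suffices

On $\mathbb R^k$ the Fourier transform maps $L^p$ to $L^q$ with norm exactly $B_p^k$ (Babenko, Beckner), and Gaussians are extremal. So each dimension contributes one factor $B_p$. The Heisenberg group has $2n+1$ dimensions, but its Fourier transform takes operators as values, and its dual is nothing like $\mathbb R^{2n+1}$. Does each dimension still contribute exactly one factor $B_p$?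

### The operator-valued Fourier transform

**Definition (Schatten norms).** For a compact operator $T$ with singular values $s_1\ge s_2\ge\dots$, put $\|T\|_{\mathcal S^q}=(\sum_j s_j^q)^{1/q}=(\operatorname{tr}|T|^q)^{1/q}$. For $q=\infty$ use the operator norm.

For example, the $2\times2$ identity has $\mathcal S^q$ norm $2^{1/q}$. We constantly use $\|T\|_{\mathcal S^q}\le\|T\|_{\mathcal S^2}$ for $q\ge2$. The class $\mathcal S^2$ is that of the Hilbert–Schmidt (HS) operators; on $L^2(X;H)$ these are the integral operators with kernel in $L^2(X\times X;\mathcal S^2(H))$, and the HS norm is the $L^2$ norm of the kernel.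

**Definition (Plancherel measure, Hausdorff–Young constant).** Let $G$ be a locally compact unimodular group of type I, with unitary dual $\hat G$. (Type I is the standing hypothesis under which the following is available.) For $f\in L^1(G)$ and $\pi\in\hat G$ put $\hat f(\pi)=\pi(f)=\int_Gf(g)\pi(g)\,dg$. The Plancherel measure is the unique measure $\mu$ on $\hat G$ with
$$\int_G|f|^2dg=\int_{\hat G}\operatorname{tr}\big(\pi(f)^*\pi(f)\big)\,d\mu(\pi),\qquad f\in L^1\cap L^2(G).\tag{1}$$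
Put $\|\hat f\|_{L^q(\hat G)}=\big(\int_{\hat G}\|\pi(f)\|_{\mathcal S^q}^q\,d\mu\big)^{1/q}$ (essential supremum if $q=\infty$) and
$$H_p(G)=\sup\Big\{\frac{\|\hat f\|_{L^q(\hat G)}}{\|f\|_{L^p(G)}}:\ 0\ne f\in L^1\cap L^2(G)\Big\}.\tag{2}$$

Two examples. For $G=\mathbb R^k$ the irreducible representations are the characters $x\mapsto e^{-2\pi i x\cdot\xi}$. Then $\pi(f)=\hat f(\xi)$ is a number, $\mu$ is Lebesgue measure, and (2) is the Euclidean constant. For a finite group with counting measure, $\mu(\{\pi\})=\dim\pi/|G|$; testing (1) on $f=1_{\{e\}}$ gives $1=\sum_\pi(\dim\pi)^2/|G|$.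

Rescaling Haar measure by $c$ replaces $\hat f$ by $c\hat f$ and $\mu$ by $\mu/c$. So both norms in (2) are multiplied by $c^{1/p}$, and $H_p(G)$ does not depend on the normalization. Interpolation between $\|\hat f\|_{L^\infty(\hat G)}\le\|f\|_1$ and (1) gives $H_p(G)\le1$.

**Definition (Heisenberg group).** $\mathbb H_n=\mathbb R^n\times\mathbb R^n\times\mathbb R$, $n\ge1$, with Lebesgue measure as Haar measure and
$$(u,v,t)(u',v',t')=\big(u+u',\,v+v',\,t+t'+\tfrac12(uv'-u'v)\big).$$

### The endpoints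

At $p=2$ formula (1) says $H_2(G)=1$. At $p=1$ also $H_1(G)=1$, for every $G$ as above. We know $H_1\le1$. For $f,\phi\in L^1\cap L^2$,
$$\|f*\phi\|_2^2=\int\|\pi(f)\pi(\phi)\|_{\mathcal S^2}^2d\mu\le\|\hat f\|_{L^\infty(\hat G)}^2\|\phi\|_2^2 .$$
Let $f$ run through an approximate identity in $L^1\cap L^2$ with $\|f\|_1=1$. The left side tends to $\|\phi\|_2^2$, so $H_1\ge1$. Since $B_1=B_2=1$, both endpoints agree with "one factor $B_p$ per dimension".

### The case $q=4$

**Proposition 1.** $H_{4/3}(\mathbb H_n)\le B_{4/3}^{2n+1}$.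

*Proof.* Let $p=4/3$, $q=4$, $B=B_{4/3}$.

**Step 1: an $L^2$ bound for Euclidean convolutions.** For $\phi,\psi\in L^1\cap L^2(\mathbb R^k)$, Cauchy–Schwarz and Babenko–Beckner give
$$\|\phi*\psi\|_2=\|\hat\phi\,\hat\psi\|_2\le\|\hat\phi\|_4\|\hat\psi\|_4\le B^{2k}\|\phi\|_{4/3}\|\psi\|_{4/3}.\tag{3}$$
For nonnegative $\phi,\psi\in L^{4/3}$ apply this to $\min(\phi,m)1_{|x|<m}$ and $\min(\psi,m)1_{|x|<m}$ and let $m\to\infty$ (monotone convergence). So (3) holds for all nonnegative $\phi,\psi\in L^{4/3}$.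

**Step 2: the same bound on $\mathbb H_n$.** Let $f,g\ge0$ on $\mathbb H_n$ and write $z=(u,v)$. Since
$$(z,t)(z',t')^{-1}=\big(z-z',\,t-t'+\tfrac12(u'v-uv')\big),$$
for fixed $z,z'$ the $t'$-integral in $(f*g)(z,t)=\int f((z,t)(z',t')^{-1})g(z',t')\,dz'dt'$ is a convolution on $\mathbb R$ of $g(z',\cdot)$ with a translate of $f(z-z',\cdot)$. By Minkowski and (3) with $k=1$,
$$\|(f*g)(z,\cdot)\|_2\le B^2\int\|f(z-z',\cdot)\|_{4/3}\|g(z',\cdot)\|_{4/3}\,dz'.$$
This is a convolution on $\mathbb R^{2n}$, so (3) with $k=2n$ gives $\|f*g\|_2\le B^{2+4n}\|f\|_{4/3}\|g\|_{4/3}$.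

**Step 3: squaring.** Let $f\in L^1\cap L^2(\mathbb H_n)$ and $f^*(x)=\overline{f(x^{-1})}$. Then $f^**f\in L^1\cap L^2$ and $\pi(f^**f)=\pi(f)^*\pi(f)$. By (1),
$$\|\hat f\|_{L^4(\hat{\mathbb H}_n)}^4=\int\operatorname{tr}\big(\pi(f)^*\pi(f)\big)^2d\mu=\|f^**f\|_2^2\le\big\||f^*|*|f|\big\|_2^2\le B^{4(2n+1)}\|f\|_{4/3}^4,$$
because $\|f^*\|_{4/3}=\|f\|_{4/3}$. $\square$

Step 3 is tied to $q=4$. It uses that $\operatorname{tr}|T|^4$ is a polynomial in $T$ and $T^*$, so that an $\mathcal S^4$ norm is an $L^2$ norm of a convolution. If $q$ is not an even integer, $\operatorname{tr}|T|^q$ is not such a polynomial and there is nothing to convolve. What the source records as known matches this: Klein–Russo have $H_p(\mathbb H_n)=B_p^{2n+1}$ when $q$ is an even integer, while Baklouti–Ludwig–Smaoui have $H_p(\mathbb H_n)\le B_p^{n+1}$ for all $p\in[1,2]$. It was conjectured that the first formula holds for every $p\in[1,2]$. It does.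

**Theorem 1.** $H_p(\mathbb H_n)=B_p^{2n+1}$ for all $n\ge1$ and $p\in[1,2]$.

**Theorem 2 (operator-valued Babenko–Beckner).** For $1<p<2$ and $f\in L^1\cap L^p(\mathbb R^k;\mathcal S^q(H))$,
$$\|\hat f\|_{L^q(\mathbb R^k;\mathcal S^q)}\le B_p^k\|f\|_{L^p(\mathbb R^k;\mathcal S^q)} .$$

**Theorem 3.** For $1<p<2$ the constant in Theorem 1 is not attained by any nonzero $f\in L^1\cap L^2(\mathbb H_n)$.

**Theorem 4.** Let $1\le p\le2$.
(i) $H_p(G)\ge B_p^{\dim G}$ for every second countable unimodular type I Lie group $G$.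
(ii) $H_p(G)=B_p^{\dim G}$ if $G$ is a connected, simply connected, solvable, unimodular Lie group of type I; in particular for every connected, simply connected nilpotent Lie group.

From here on $1<p<2$, so $q>2$, unless said otherwise.

## 2. Kernels of $\pi_\lambda(f)$, and Gaussians as test functions

**The representations.** For $\lambda\neq0$ let $\pi_\lambda$ act on $L^2(\mathbb R^n)$ by
$$\pi_\lambda(u,v,t)\phi(x)=e^{2\pi i\lambda(t+v\cdot x+\frac12u\cdot v)}\phi(x+u).$$
In $\pi_\lambda(g)\pi_\lambda(g')$ the phase is $t+t'+(v+v')x+\frac12uv+\frac12u'v'+uv'$. Since $\frac12(u+u')(v+v')+\frac12(uv'-u'v)=\frac12uv+\frac12u'v'+uv'$, this is the phase of $\pi_\lambda(gg')$. By the Stone–von Neumann theorem, $\hat{\mathbb H}_n$ consists of the pairwise inequivalent irreducible $\pi_\lambda$ and of the characters trivial on the center.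

**From functions to kernels.** For $F\in L^1(\mathbb R^{2n})$ put $W_\lambda(F)=\int F(z)\pi_\lambda(z,0)\,dz$ and $\tilde F(u,\eta)=\int F(u,v)e^{-2\pi iv\cdot\eta}dv$. Substituting $y=x+u$, so that $x+\frac u2=\frac{x+y}2$, we see that $W_\lambda(F)$ has kernel
$$k_\lambda(x,y)=\tilde F\big(y-x,\,-\lambda\tfrac{x+y}2\big).\tag{4}$$
The map $(x,y)\mapsto(y-x,-\lambda\frac{x+y}2)$ has Jacobian $|\lambda|^n$ in absolute value. So for $F\in L^1\cap L^2$,
$$\|W_\lambda(F)\|_{\mathcal S^2}^2=|\lambda|^{-n}\|F\|_2^2 .\tag{5}$$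
For $f\in L^1\cap L^2(\mathbb H_n)$ put $f^\lambda(z)=\int f(z,t)e^{2\pi i\lambda t}dt$, so that $\pi_\lambda(f)=W_\lambda(f^\lambda)$. Here $f^\lambda\in L^1(\mathbb R^{2n})$ for every $\lambda$, and $f^\lambda\in L^2$ for a.e. $\lambda$ by Plancherel in $t$. Integrating (5) gives $\int\|\pi_\lambda(f)\|_{\mathcal S^2}^2|\lambda|^nd\lambda=\|f\|_2^2$. By uniqueness, $\mu$ is $|\lambda|^nd\lambda$ on $\{\pi_\lambda\}$, and the characters form a null set. Since $\lambda\mapsto\pi_\lambda(f)$ is weakly continuous, $\lambda\mapsto\|\pi_\lambda(f)\|_{\mathcal S^q}$ is lower semicontinuous, hence measurable.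

**Proposition 2.** Let $F_a(z)=e^{-\pi a|z|^2}$ on $\mathbb R^{2n}$, $a>0$. Then
$$|\lambda|^{n/q}\|W_\lambda(F_a)\|_{\mathcal S^q}=R(a/|\lambda|)^n\|F_a\|_p,\qquad R(b)^q=\frac{p^{q-1}b^{q-1}}{(b+\frac12)^q-|b-\frac12|^q}.\tag{6}$$
Moreover $R(b)\to B_p^2$ as $b\to\infty$, and
$$R(b)<B_p^2\quad\text{for all }b>0.\tag{7}$$

*Proof.* **Step 1: the singular values.** We diagonalize the kernel. By (4) it is
$$\prod_{j=1}^na^{-1/2}e^{-\pi a(x_j-y_j)^2-\pi\lambda^2(x_j+y_j)^2/(4a)}.$$
Mehler's formula for the orthonormal Hermite functions $h_k$ on $\mathbb R$ is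
$$\sum_{k\ge0} r^kh_k(x)h_k(y)=[\pi(1-r^2)]^{-1/2}\exp\Big(-\tfrac{1-r}{1+r}\tfrac{(x+y)^2}4-\tfrac{1+r}{1-r}\tfrac{(x-y)^2}4\Big),\qquad|r|<1.$$
Use the orthonormal functions $c^{1/2}h_k(cx)$ with $c^2=2\pi|\lambda|$. Let $b=a/|\lambda|$ and $r=\frac{b-1/2}{b+1/2}$, so that $\frac{1+r}{1-r}=2b$ and $1-r^2=\frac{2b}{(b+1/2)^2}$. The two exponents become $\frac{2b\cdot2\pi|\lambda|}4=\pi a$ for $(x-y)^2$ and $\frac{2\pi|\lambda|}{4\cdot2b}=\frac{\pi\lambda^2}{4a}$ for $(x+y)^2$, as they should. So each factor has eigenvalues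
$$a^{-1/2}[\pi(1-r^2)]^{1/2}c^{-1}r^k=|\lambda|^{-1}(b+\tfrac12)^{-1}r^k,\qquad k\ge0.$$

**Step 2: the ratio.** Summing a geometric series, the $q$-th power of the $\mathcal S^q$ norm of one factor is
$$|\lambda|^{-q}\frac{(b+\frac12)^{-q}}{1-|r|^q}=\frac{|\lambda|^{-q}}{(b+\frac12)^q-|b-\frac12|^q}.$$
Also $\|F_a\|_p^q=(ap)^{-nq/p}=(ap)^{-n(q-1)}$. Dividing gives (6).

**Step 3: the size of $R$.** As $b\to\infty$ the denominator in (6) is asymptotic to $qb^{q-1}$, so $R(b)^q\to p^{q-1}/q=B_p^{2q}$. For (7) we show that the denominator exceeds $qb^{q-1}$, using the strict convexity of $x\mapsto x^{q-1}$. If $b\ge\frac12$, it is $\int_{b-1/2}^{b+1/2}qx^{q-1}dx>qb^{q-1}$. If $b<\frac12$, it is $\int_{1/2-b}^{1/2+b}qx^{q-1}dx>2bq\,2^{-(q-1)}=qb\,2^{2-q}\ge qb^{q-1}$, the last step because $(2b)^{q-2}\le1$. $\square$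

**The lower bound in Theorem 1.** Let $f(z,t)=F_a(z)e^{-\pi t^2}$. Then $f^\lambda=F_ae^{-\pi\lambda^2}$, and by (6)
$$\frac{\|\hat f\|_{L^q(\hat{\mathbb H}_n)}}{\|f\|_p}=\frac{\big(\int R(a/|\lambda|)^{nq}e^{-\pi q\lambda^2}d\lambda\big)^{1/q}}{\|e^{-\pi t^2}\|_{L^p(\mathbb R)}}\xrightarrow[a\to\infty]{}B_p^{2n}\,\frac{q^{-1/(2q)}}{p^{-1/(2p)}}=B_p^{2n+1},$$
by dominated convergence, since $R\le B_p^2$. Hence $H_p(\mathbb H_n)\ge B_p^{2n+1}$. The supremum is approached only in a limit, which already suggests Theorem 3. It remains to prove the upper bound.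

## 3. Integral operators, and where interpolation loses $B_p^n$

Kernel (4) reduces the upper bound to a question about integral operators.

**Lemma 1.** Suppose $C>0$ is such that for every $a\in L^2(\mathbb R^n\times\mathbb R^n)$ the operator $K$ with kernel $a(x-y,y)$ satisfies
$$\|K\|_{\mathcal S^q}\le C\Big(\int\Big(\int|a(u,y)|^qdy\Big)^{p/q}du\Big)^{1/p}.\tag{8}$$
Then for $\lambda\ne0$ and $F\in L^1\cap L^2(\mathbb R^{2n})$
$$|\lambda|^{n/q}\|W_\lambda(F)\|_{\mathcal S^q}\le C\Big(\int\|\tilde F(u,\cdot)\|_q^p\,du\Big)^{1/p}\le CB_p^n\|F\|_p,\tag{9}$$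
and $H_p(\mathbb H_n)\le CB_p^{n+1}$.

*Proof.* **Step 1: one value of $\lambda$.** By (4), $k_\lambda(x,y)=a(x-y,y)$ with $a(u,y)=\tilde F(-u,-\lambda(y+\frac u2))\in L^2$, and $\int|a(u,y)|^qdy=|\lambda|^{-n}\|\tilde F(-u,\cdot)\|_q^q$. So (8) is the first inequality of (9). For a.e. $u$ we have $F(u,\cdot)\in L^1\cap L^2(\mathbb R^n)$, and Babenko–Beckner in $v$ gives the second.

**Step 2: integrate over $\lambda$.** Let $f\in L^1\cap L^2(\mathbb H_n)\subset L^p$. Apply (9) to $F=f^\lambda$ for a.e. $\lambda$, then Minkowski (as $p\le q$), then Babenko–Beckner in $t$: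
$$\Big(\int\|\pi_\lambda(f)\|_{\mathcal S^q}^q|\lambda|^nd\lambda\Big)^{1/q}\le CB_p^n\Big(\int\|f^\lambda\|_p^qd\lambda\Big)^{1/q}\le CB_p^n\Big\|\,\|f^\lambda(z)\|_{L^q_\lambda}\Big\|_{L^p_z}\le CB_p^{n+1}\|f\|_p.\quad\square\tag{10}$$

So the $t$- and $v$-variables each give their full share. We need $C=B_p^n$ in (8), which is the share of the $u$-variables.

**The natural attempt.** Put $\tau_u\phi(x)=\phi(x-u)$ and let $M_b$ be multiplication by $b$. Then $K=\int\tau_uM_{a(u,\cdot)}du$, so two cases of (8) are immediate: $\|K\|\le\int\|a(u,\cdot)\|_\infty du$ and $\|K\|_{\mathcal S^2}=\|a\|_2$. Interpolate.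

**Proposition 3.** Inequality (8) holds with $C=1$.

*Proof.* **Step 1: step functions.** Let $a$ be a finite combination of indicators of sets $A_i\times B_j$ of finite measure, with the $A_i$ disjoint and the $B_j$ disjoint. Then $N(u)=\|a(u,\cdot)\|_q$ is a step function. For $0\le\operatorname{Re}z\le1$ put
$$a_z=\tfrac a{|a|}|a|^{qz/2}N(u)^{\beta(z)},\qquad\beta(z)=p(1-z)+\tfrac{p-q}2z,$$
and $a_z=0$ where $a=0$. Let $K_z$ be the corresponding operator. At $\theta=2/q$ we have $\beta(\theta)=p-\frac pq-1=0$, so $a_\theta=a$. Let $L=\sum_ls_l\langle\cdot,f_l\rangle g_l$ be of finite rank, with orthonormal systems $(f_l),(g_l)$, $s_l>0$ and $\|L\|_{\mathcal S^p}=1$. Put $L_z=\sum_ls_l^{p(1-z/2)}\langle\cdot,f_l\rangle g_l$, so $L_\theta=L$. The function $z\mapsto\operatorname{Tr}K_zL_z$ is bounded and analytic.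

* For $\operatorname{Re}z=0$: $\|K_z\|\le\int N^p$ and $\|L_z\|_{\mathcal S^1}=1$.
* For $\operatorname{Re}z=1$: $\|K_z\|_{\mathcal S^2}^2=\iint|a|^qN^{p-q}=\int N^p$ and $\|L_z\|_{\mathcal S^2}=1$.

By the three lines theorem $|\operatorname{Tr}KL|\le\|N\|_p^{p(1-\theta)+p\theta/2}=\|N\|_p$. Take the supremum over $L$.

**Step 2: general $a$.** If $a$ is bounded with bounded support, averages over dyadic boxes are step functions that converge to $a$ a.e., with a common bound and a common bounded support. So they converge in $L^2$ and in the mixed norm. For general $a$ truncate to $\{|a|\le\rho,\ |(u,y)|\le\rho\}$ and let $\rho\to\infty$. The operators converge in HS norm, hence in $\mathcal S^q$, and the mixed norms increase. $\square$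

With Lemma 1 this gives $H_p(\mathbb H_n)\le B_p^{n+1}$ and no more. The loss is located precisely: both endpoint estimates have constant $1$, so interpolating between them returns $1$, while by Proposition 2 we need $B_p^n$.

**A hidden Fourier transform.** Let $E_\xi\phi(x)=e^{2\pi i\xi\cdot x}\phi(x)$. Since $E_{-\xi}\tau_uM_bE_\xi=e^{-2\pi iu\cdot\xi}\tau_uM_b$,
$$E_{-\xi}KE_\xi=\int e^{-2\pi iu\cdot\xi}\,\tau_uM_{a(u,\cdot)}\,du.\tag{11}$$
So $K$ is the value at $\xi=0$ of the Fourier transform of the operator-valued function $u\mapsto\tau_uM_{a(u,\cdot)}$, and all other values of this transform are unitarily equivalent to $K$. If Babenko–Beckner holds for $\mathcal S^q$-valued functions with the same constant (Theorem 2), it should give (8) with $B_p^n$. One obstacle is visible: $\tau_uM_{a(u,\cdot)}$ is generally not compact, and the $L^q(d\xi)$ norm of a function of constant norm is infinite. A frequency cutoff in Section 7 repairs both.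

**Why Theorem 2 is not a corollary of the scalar case.** For functions with values in $\ell^q$ it is: by the scalar inequality in each coordinate and Minkowski,
$$\|\hat f\|_{L^q(\ell^q)}=\big\|\,\|\hat f_j\|_{L^q}\big\|_{\ell^q_j}\le B_p^k\big\|\,\|f_j\|_{L^p}\big\|_{\ell^q_j}\le B_p^k\|f\|_{L^p(\ell^q)} .$$
For $\mathcal S^q$ there are no coordinates. The matrices $\begin{pmatrix}1&1\\1&1\end{pmatrix}$ and $\begin{pmatrix}1&1\\1&-1\end{pmatrix}$ have entries of equal modulus, but singular values $(2,0)$ and $(\sqrt2,\sqrt2)$. Their $\mathcal S^q$ norms are $2$ and $2^{1/2+1/q}$, which differ for $q>2$. So we need a proof of Babenko–Beckner that can be run with $\operatorname{tr}|X|^q$ itself.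

## 4. Theorem 2 as a contraction between Gaussian spaces

The next reduction removes the constant: we divide out the Gaussian extremizer, and Theorem 2 becomes an inequality with constant $1$. Let
$$\omega=\sqrt{p-1},$$
let $\gamma$ be the standard Gaussian measure on $\mathbb R^k$, and let $X,Y$ be independent standard Gaussian vectors in $\mathbb R^k$. Write $M_m$ for the complex $m\times m$ matrices. Polynomials on $\mathbb R^k$ are extended to $\mathbb C^k$.

**Proposition 4.** Let $P:\mathbb R^k\to M_m$ be a polynomial and $TP(x)=E\,P(i\omega x+\sqrt p\,Y)$. Then $\|TP\|_{L^q(\gamma;\mathcal S^q)}\le\|P\|_{L^p(\gamma;\mathcal S^q)}$.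

A check by hand, with $k=m=1$. For $P=1+\epsilon x$ with small real $\epsilon$, $TP=1+i\epsilon\omega x$. To second order, $\|P\|_p^2\approx1+(p-1)\epsilon^2$ and $\|TP\|_q^2\approx1+\omega^2\epsilon^2$. For $P=1+i\epsilon x$, $TP=1-\epsilon\omega x$, and $\|P\|_p^2\approx1+\epsilon^2$, $\|TP\|_q^2\approx1+(q-1)\omega^2\epsilon^2$. Since $\omega^2=p-1=1/(q-1)$, both are equalities to second order, and no larger $\omega$ could work.

**Proof of Theorem 2 from Proposition 4.**

**Step 1: polynomials times a Gaussian.** This step translates Proposition 4 into the sharp inequality for $F(z)=P(z)e^{-|z|^2/(2p)}$. Shifting the contour,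
$$TP(x)=(2\pi p)^{-k/2}\int P(z)e^{-(z-i\omega x)\cdot(z-i\omega x)/(2p)}dz=(2\pi p)^{-k/2}e^{|x|^2/(2q)}\hat F\Big(-\frac{\omega x}{2\pi p}\Big),\tag{12}$$
because $\omega^2/p=(p-1)/p=1/q$. The weights cancel in both norms:
$$\|P\|_{L^p(\gamma;\mathcal S^q)}=(2\pi)^{-\frac k{2p}}\|F\|_p,\qquad\|TP\|_{L^q(\gamma;\mathcal S^q)}=(2\pi)^{-\frac k{2q}}(2\pi p)^{-\frac k2}\Big(\frac{2\pi p}\omega\Big)^{\frac kq}\|\hat F\|_q .$$
So $\|\hat F\|_q\le C^k\|F\|_p$ with
$$C=(2\pi)^{\frac1{2q}-\frac1{2p}+\frac12-\frac1q}\,p^{\frac12-\frac1q}(p-1)^{\frac1{2q}}=p^{\frac12-\frac1q}(p-1)^{\frac1{2q}},$$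
since the exponent of $2\pi$ is $\frac12-\frac1{2p}-\frac1{2q}=0$. From $q=p/(p-1)$ we get $B_p^2=p^{1/p}q^{-1/q}=p^{\frac1p-\frac1q}(p-1)^{\frac1q}$, and $\frac1p-\frac1q=1-\frac2q$. So $C=B_p$.

**Step 2: all matrix-valued $f\in L^1\cap L^p$.** We need density of the functions $F$. If $g\in L^q(\gamma)$ annihilates all polynomials, expanding the exponential (legitimate, as $\int|g|e^{|x||\xi|}d\gamma<\infty$) gives $\int g(x)e^{ix\cdot\xi}d\gamma=0$ for all $\xi$, so $g=0$. Hence polynomials are dense in $L^p(\gamma)$. Since $P\mapsto(2\pi)^{-k/(2p)}Pe^{-|x|^2/(2p)}$ is isometric from $L^p(\gamma)$ onto $L^p(dx)$, the functions $F$ are dense in $L^p(\mathbb R^k;M_m)$. Let $F_N\to f$ in $L^p$. By Step 1, $\hat F_N$ is Cauchy in $L^q$, with a limit of norm at most $B_p^k\|f\|_p$. Also $\hat F_N\to\hat f$ as tempered distributions, so this limit is $\hat f$.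

**Step 3: general $H$.** We approximate by matrices. Let $P_m\uparrow1$ be finite-rank projections on $H$. Then $P_mf(x)P_m\to f(x)$ in $\mathcal S^q$ and $\|P_mf(x)P_m\|_{\mathcal S^q}\le\|f(x)\|_{\mathcal S^q}$, so $P_mfP_m\to f$ in $L^1\cap L^p(\mathbb R^k;\mathcal S^q)$ and the Fourier transforms converge uniformly in $\mathcal S^q$. Apply Step 2 to $P_mfP_m$ and Fatou. $\square$

## 5. A heat flow joining the two sides of Proposition 4

For $X\in M_m$ put $\varphi(X)=\operatorname{tr}|X|^q$, and let $\varphi',\varphi''$ be its derivatives over $\mathbb R$ ($M_m$ as a real vector space). Lemma 2 below says that $\varphi\in C^2$. We build a function of $t\in[0,1]$ which equals (up to a small $\varepsilon$) $\|P\|^p$ at $t=0$ and $\|TP\|^p$ at $t=1$, and differentiate. The derivative dictates which matrix inequality we need.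

**The flow.** Let $h(t,z)=E\,P(z+\sqrt{pt}\,Y)$, $z\in\mathbb C^k$. This is a polynomial in $(t,z)$ (odd Gaussian moments vanish) and $\partial_th=\frac p2\Delta h$ with $\Delta=\sum_j\partial_{z_j}^2$. For $y\in\mathbb R^k$, $r=p/q<1$ and $\varepsilon>0$ put
$$A(t,y)=E\,\varphi\big(h(t,y+i\omega\sqrt t\,X)\big),\qquad\Phi_\varepsilon(t)=E\big(A(t,\sqrt{1-t}\,Y)+\varepsilon\big)^r .$$
The inner average carries the $q$-th power, the outer one the power $p/q$. As $t$ grows, variance moves from the outer to the inner variable, which is rotated by $i\omega$. At $t=0$, $A(0,y)=\varphi(P(y))$. At $t=1$ only $A(1,0)=E\varphi(h(1,i\omega X))$ survives, and $h(1,i\omega x)=TP(x)$.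

**Step 1: differentiation is allowed.** The function $\varphi$ is $C^2$ and homogeneous of degree $q>2$, so $\varphi,\varphi',\varphi''$ at $X$ are bounded by constants times $\|X\|^q,\|X\|^{q-1},\|X\|^{q-2}$. Hence $\psi(t,y,x)=\varphi(h(t,y+i\omega x))$ is $C^2$, and its derivatives of order $\le2$ are bounded by a polynomial in $|x|,|y|$, uniformly in $t\in[0,1]$. The derivative of $\sqrt t$ is bounded on $[t_0,1]$ for each $t_0>0$. By dominated convergence $A(t,y)=E\psi(t,y,\sqrt tX)$ is continuous on $[0,1]\times\mathbb R^k$, is $C^1$ in $t$ and $C^2$ in $y$ for $t\in(0,1]$, and these derivatives are continuous and of polynomial growth in $y$, locally uniformly in $t\in(0,1]$. As $A\ge0$ and $s\mapsto(s+\varepsilon)^r$ is smooth on $[0,\infty)$ with bounded first and second derivatives, $a=(A+\varepsilon)^r$ has the same properties. So $\Phi_\varepsilon$ is continuous on $[0,1]$ and may be differentiated under $E$ on $(0,1)$.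

**Step 2: removing the square roots.** Gaussian integration by parts says $E[X\cdot\nabla\theta(X)]=E[\Delta\theta(X)]$. With $\theta(x)=\psi(t,y,\sqrt tx)$ it turns $\frac1{2\sqrt t}E[X\cdot\nabla_x\psi]$ into $\frac12E[\Delta_x\psi]$; similarly for $\sqrt{1-t}\,Y$, with a minus sign. So
$$A_t=E\big[\partial_t\psi+\tfrac12\Delta_x\psi\big](t,y,\sqrt tX),\qquad\Phi_\varepsilon'(t)=E\big[(a_t-\tfrac12\Delta_ya)(t,\sqrt{1-t}\,Y)\big].$$

**Step 3: the derivative of $\Phi_\varepsilon$.** We compute $a_t-\frac12\Delta_ya$. Since $\partial_{x_j}h(t,y+i\omega x)=i\omega\,\partial_jh$ and $(i\omega)^2=-(p-1)$, with $h,\partial_jh$ evaluated at $(t,y+i\omega\sqrt tX)$,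
$$A_t=E\Big[\tfrac p2\varphi'(h)[\Delta h]-\tfrac{p-1}2\varphi'(h)[\Delta h]+\tfrac{p-1}2\sum_j\varphi''(h)[i\partial_jh,i\partial_jh]\Big],$$
$$\partial_{y_j}A=E\,\varphi'(h)[\partial_jh],\qquad\Delta_yA=E\Big[\varphi'(h)[\Delta h]+\sum_j\varphi''(h)[\partial_jh,\partial_jh]\Big].$$
The first-derivative terms cancel in $A_t-\frac12\Delta_yA$, because $\frac p2-\frac{p-1}2-\frac12=0$; this is the reason for the speed $p$ in $h$. As $\Delta a=r(A+\varepsilon)^{r-1}\big[\Delta A-(1-r)\frac{|\nabla A|^2}{A+\varepsilon}\big]$,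
$$a_t-\tfrac12\Delta a=\tfrac r2(A+\varepsilon)^{r-1}\sum_j\Big\{(p-1)E\varphi''(h)[i\partial_jh,i\partial_jh]-E\varphi''(h)[\partial_jh,\partial_jh]+(1-r)\frac{(E\varphi'(h)[\partial_jh])^2}{A+\varepsilon}\Big\}.\tag{13}$$

**Step 4: reduction to a pointwise inequality.** Note that $\varphi'(h)=0$ where $\varphi(h)=0$. By Cauchy–Schwarz,
$$(E\varphi'(h)[\partial_jh])^2\le(A+\varepsilon)\,E\big[(\varphi'(h)[\partial_jh])^2/\varphi(h)\big]\qquad(0/0=0).$$
So each brace in (13) is $\le0$ if, for all $X,Y\in M_m$,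
$$(p-1)\varphi''(X)[iY,iY]+\Big(1-\frac pq\Big)\frac{(\varphi'(X)[Y])^2}{\varphi(X)}\le\varphi''(X)[Y,Y].\tag{14}$$

**Step 5: conclusion, given (14).** Then $\Phi_\varepsilon(1)\le\Phi_\varepsilon(0)$. Letting $\varepsilon\to0$ gives
$$\big(E\varphi(TP(X))\big)^{p/q}\le E\,\varphi(P(Y))^{p/q},$$
which is Proposition 4 raised to the power $p$. So Proposition 4 is proved once we show $\varphi\in C^2$ and (14).

## 6. The second derivative of $\operatorname{tr}|X|^q$ in the directions $Y$ and $iY$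

Try (14) first for $m=1$. Let $X=\sigma>0$ and $Y=h+ik$. For $\varphi(X)=|X|^q$ the second derivative at $\sigma$ is $q(q-1)\sigma^{q-2}$ in the radial direction and $q\sigma^{q-2}$ in the tangential one, and $iY=-k+ih$. Using $(p-1)(q-1)=1$, the left side of (14) is
$$q\sigma^{q-2}\big[(p-1)\big((q-1)k^2+h^2\big)+(q-p)h^2\big]=q\sigma^{q-2}\big[k^2+(q-1)h^2\big],$$
which is the right side. So the scalar case is an identity, and there is no room to spare. For matrices the Hermitian and skew parts of $Y$ play the roles of $h$ and $k$, and off-diagonal entries appear.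

**Lemma 2.** $\varphi\in C^2$. If $X=U\operatorname{diag}(\sigma)V^*$ is a singular value decomposition and $U^*YV=H+iK$ with $H,K$ Hermitian, then
$$\varphi'(X)[Y]=q\sum_j\sigma_j^{q-1}H_{jj},\qquad\varphi''(X)[Y,Y]=q\sum_{j,k}\big(D_{jk}|H_{jk}|^2+S_{jk}|K_{jk}|^2\big),$$
$$D_{jk}=\frac{\sigma_j^{q-1}-\sigma_k^{q-1}}{\sigma_j-\sigma_k},\qquad S_{jk}=\frac{\sigma_j^{q-1}+\sigma_k^{q-1}}{\sigma_j+\sigma_k},$$
with $D_{jk}=(q-1)\sigma_j^{q-2}$ if $\sigma_j=\sigma_k$, and $S_{jk}=0$ if $\sigma_j=\sigma_k=0$.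

*Proof.* **Step 1: trace functions of Hermitian matrices.** For $g\in C^2(\mathbb R)$ write $(g')^{[1]}(\lambda,\nu)=\frac{g'(\lambda)-g'(\nu)}{\lambda-\nu}$ for the divided difference, equal to $g''(\lambda)$ if $\lambda=\nu$. (For $g=s^3$ it is $3(\lambda+\nu)$.) We claim that $A\mapsto\operatorname{tr}g(A)$ is $C^2$ on Hermitian matrices, with first derivative $\operatorname{tr}g'(A)B$ and second derivative $\sum_{\alpha,\beta}(g')^{[1]}(\lambda_\alpha,\lambda_\beta)|B_{\alpha\beta}|^2$, entries taken in an orthonormal eigenbasis of $A$. For $g(s)=s^l$ the first derivative is clear, and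
$$\tfrac{d^2}{dt^2}\operatorname{tr}(A+tB)^l\big|_{t=0}=l\sum_{i+j=l-2}\operatorname{tr}A^iBA^jB=l\sum_{\alpha,\beta}\sum_{i+j=l-2}\lambda_\alpha^i\lambda_\beta^j|B_{\alpha\beta}|^2,$$
where $l\sum_{i+j=l-2}\lambda^i\nu^j$ is the divided difference of $ls^{l-1}$. So the claim holds for polynomials. In general choose polynomials $g_m\to g$ in $C^2([-\rho,\rho])$. Since $|(g_m'-g')^{[1]}|\le\sup_{[-\rho,\rho]}|g_m''-g''|$, the first and second derivatives of $\operatorname{tr}g_m$ converge uniformly on $\{\|A\|<\rho\}$ to the stated expressions, and the claim follows.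

**Step 2: from $X$ to a Hermitian matrix.** Put $\tilde X=\begin{pmatrix}0&X\\X^*&0\end{pmatrix}$ and $g(s)=|s|^q$, which is $C^2$ because $q>2$. Then $\varphi(X)=\frac12\operatorname{tr}g(\tilde X)$, so $\varphi\in C^2$. By unitary invariance we may take $X=\operatorname{diag}(\sigma)$ and $Y=H+iK$.

**Step 3: the entries.** The eigenvectors of $\tilde X$ are $(e_j,\epsilon e_j)/\sqrt2$ with eigenvalue $\epsilon\sigma_j$, $\epsilon=\pm1$. The entry of $\tilde Y$ between $(\epsilon,j)$ and $(\delta,k)$ is $\frac12(\delta Y_{jk}+\epsilon\overline{Y_{kj}})$, where $Y_{jk}=H_{jk}+iK_{jk}$ and $\overline{Y_{kj}}=H_{jk}-iK_{jk}$. Also $g'(s)=q\operatorname{sgn}(s)|s|^{q-1}$ is odd.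

* If $\epsilon=\delta$, the entry is $\epsilon H_{jk}$ and the divided difference of $g'$ at $\epsilon\sigma_j,\epsilon\sigma_k$ is $qD_{jk}$.
* If $\epsilon\neq\delta$, the entry is $i\delta K_{jk}$ and the divided difference at $\epsilon\sigma_j,-\epsilon\sigma_k$ is $qS_{jk}$.

Each case occurs for two pairs $(\epsilon,\delta)$; with the factor $\frac12$ we get the second formula. The first is $\frac12\sum_{\epsilon,j}(\epsilon q\sigma_j^{q-1})(\epsilon H_{jj})$. $\square$

**Lemma 3.** Inequality (14) holds for all $X,Y\in M_m$ (with $0/0=0$).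

*Proof.* If $X=0$ all terms vanish, since $q>2$. Let $X\ne0$ and $s=q-1=1/(p-1)>1$.

**Step 1: comparing $D$ and $S$.** We show $S_{jk}\le D_{jk}\le sS_{jk}$. If both $\sigma$'s vanish, $D=S=0$. If exactly one vanishes, $D=S$. If $\sigma_j=\sigma_k>0$, $D=sS$. Otherwise write the two numbers as $\rho e^t,\rho e^{-t}$ with $t>0$. Then
$$D=\rho^{s-1}\frac{\sinh st}{\sinh t},\qquad S=\rho^{s-1}\frac{\cosh st}{\cosh t},$$
and the claim reads $\tanh t\le\tanh st\le s\tanh t$. This holds because $\tanh$ is increasing and concave on $[0,\infty)$ with $\tanh0=0$.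

**Step 2: comparing the terms of (14).** Since $i(H+iK)=-K+iH$, Lemma 2 gives $\varphi''(X)[iY,iY]=q\sum_{j,k}(D_{jk}|K_{jk}|^2+S_{jk}|H_{jk}|^2)$.

* $K$-terms: $(p-1)D_{jk}\le S_{jk}$, by Step 1.
* $H$-terms with $j\ne k$: $(p-1)S_{jk}\le S_{jk}\le D_{jk}$.
* $H$-terms with $j=k$: here $S_{jj}=\sigma_j^{q-2}$, and by Cauchy–Schwarz $(\varphi'(X)[Y])^2\le q^2\big(\sum_j\sigma_j^q\big)\big(\sum_j\sigma_j^{q-2}H_{jj}^2\big)$, where $\sum_j\sigma_j^q=\varphi(X)$. So the left side of (14) contributes at most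
$$\Big[(p-1)q+\Big(1-\frac pq\Big)q^2\Big]\sum_j\sigma_j^{q-2}H_{jj}^2=q(q-1)\sum_j\sigma_j^{q-2}H_{jj}^2,$$
which is the diagonal $H$-contribution on the right. $\square$

With Lemmas 2 and 3, Proposition 4 is proved, and therefore so is Theorem 2.

## 7. The sharp Schatten bound for integral operators, and Theorem 1

**Proposition 5.** Let $a\in L^2(\mathbb R^k\times\mathbb R^k;\mathcal S^2(H))$ and let $K$ be the HS operator on $L^2(\mathbb R^k;H)$ with kernel $a(x-y,y)$. Then
$$\|K\|_{\mathcal S^q}\le B_p^k\Big(\int\Big(\int\|a(u,y)\|_{\mathcal S^q}^q\,dy\Big)^{p/q}du\Big)^{1/p}.$$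

*Proof.* **Step 1: reduction to bounded support in $u$.** Assume the right side is finite and put $N(u)=\|a(u,\cdot)\|_{L^q(\mathbb R^k;\mathcal S^q)}$. If $a$ is replaced by $a1_{|u|\le\rho}$ and $\rho\to\infty$, then $K$ converges in HS norm, hence in $\mathcal S^q$, while the right side does not increase under truncation. So we may assume that $a$ is supported in $|u|\le\rho$. Then $N\in L^1\cap L^p$.

**Step 2: multiplication followed by a frequency cutoff.** This step makes the operators in (11) lie in $\mathcal S^q$. For a cube $Q$ let $P_Q$ be the Fourier projection onto frequencies in $Q$: convolution with a function $D_Q$ with $\|D_Q\|_2^2=|Q|$. Its range consists of bounded functions. We claim: for $b\in L^2(\mathbb R^k;\mathcal S^2(H))\cap L^q(\mathbb R^k;\mathcal S^q(H))$,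
$$\|M_bP_Q\|_{\mathcal S^q}^q\le|Q|\int\|b\|_{\mathcal S^q}^q.\tag{15}$$
The operator $B=M_bP_Q$ has kernel $b(x)D_Q(x-z)$, so $\|B\|_{\mathcal S^2}^2=|Q|\int\|b\|_{\mathcal S^2}^2$. Let $(e_j)$ be orthonormal eigenvectors of $B^*B$ for its nonzero eigenvalues. They lie in $(\ker B)^\perp\subset\operatorname{ran}P_Q$, so $Be_j=be_j$ and $\|B\|_{\mathcal S^q}^q=\sum_j\|be_j\|^q$. For a positive operator $R$ and a vector $\zeta$, Hölder for the spectral measure gives
$$\langle R\zeta,\zeta\rangle\le\langle R^{q/2}\zeta,\zeta\rangle^{2/q}\|\zeta\|^{2(1-2/q)} .$$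
Apply this with $R=|b(x)|^2$, $\zeta=e_j(x)$, then Hölder in $x$ with $\int\|e_j(x)\|^2dx=1$:
$$\|be_j\|^2=\int\langle|b|^2e_j,e_j\rangle dx\le\Big(\int\langle|b|^qe_j,e_j\rangle dx\Big)^{2/q}.$$
Hence $\|B\|_{\mathcal S^q}^q\le\sum_j\|M_{|b|^{q/2}}P_Qe_j\|^2\le\|M_{|b|^{q/2}}P_Q\|_{\mathcal S^2}^2=|Q|\int\operatorname{tr}|b|^q$, which is (15). (The last equality is the HS formula for $|b|^{q/2}\in L^2(\mathbb R^k;\mathcal S^2)$.)

**Step 3: the Fourier transform that contains $K$.** Let $g(u)=\tau_uM_{a(u,\cdot)}P_Q$, defined for a.e. $u$. Its kernel $a(u,x-u)D_Q(x-u-z)$ is jointly measurable, and $\int\|g(u)\|_{\mathcal S^2}^2du=|Q|\|a\|_2^2<\infty$. So $g$ is strongly measurable into $\mathcal S^2$, hence into $\mathcal S^q$. By (15), $\|g(u)\|_{\mathcal S^q}\le|Q|^{1/q}N(u)$, so $g\in L^1\cap L^p(\mathbb R^k;\mathcal S^q)$. For $\phi,\chi\in L^2$ the function $\langle a(u,x-u)(P_Q\phi)(x-u),\chi(x)\rangle$ is integrable in $(u,x)$, because $P_Q\phi$ is bounded, $a\in L^2$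 and $|u|\le\rho$. So by Fubini, and with $y=x-u$,
$$\hat g(\xi)\phi(x)=\int e^{-2\pi iu\cdot\xi}a(u,x-u)(P_Q\phi)(x-u)\,du=(E_{-\xi}KE_\xi P_Q\phi)(x).$$
Since $E_\xi P_QE_{-\xi}=P_{Q+\xi}$, we get $\|\hat g(\xi)\|_{\mathcal S^q}=\|KE_\xi P_QE_{-\xi}\|_{\mathcal S^q}=\|KP_{Q+\xi}\|_{\mathcal S^q}$. Theorem 2 yields
$$\int\|KP_{Q+\xi}\|_{\mathcal S^q}^q\,d\xi\le B_p^{kq}|Q|\,\|N\|_p^q.\tag{16}$$

**Step 4: removing the cutoff.** Both sides of (16) grow like the volume of $Q$, so we rescale. Take $Q=[-R,R]^k$, $\xi=Rv$: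
$$\int\|KP_{Q+Rv}\|_{\mathcal S^q}^q\,dv\le B_p^{kq}2^k\|N\|_p^q.$$
For $v\in(-1,1)^k$ the cube $Q+Rv=\prod_j[R(v_j-1),R(v_j+1)]$ exhausts $\mathbb R^k$ as $R\to\infty$. So $P_{Q+Rv}\to1$ strongly, and $KP_{Q+Rv}\to K$ in HS norm, hence in $\mathcal S^q$. Fatou over $(-1,1)^k$ gives $2^k\|K\|_{\mathcal S^q}^q\le B_p^{kq}2^k\|N\|_p^q$. $\square$

**Proof of Theorem 1.** The cases $p=1,2$ are in Section 1. For $1<p<2$ the lower bound is in Section 2. Proposition 5 with $k=n$, $H=\mathbb C$ is (8) with $C=B_p^n$, so Lemma 1 gives $H_p(\mathbb H_n)\le B_p^{2n+1}$. $\blacksquare$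

## 8. Equality never occurs on $\mathbb H_n$ (Theorem 3)

Let $1<p<2$ and suppose $0\ne f\in L^1\cap L^2(\mathbb H_n)$ attains the constant. The plan is to show that some fiber $f^\lambda$ would have to be a Gaussian on $\mathbb R^{2n}$, and then to contradict (7).

We use three textbook facts.

* (Lieb; Lieb–Loss, *Analysis*, Thm 5.7.) For $1<p<2$ the maximizers of the Euclidean inequality on $\mathbb R^n$ are exactly the functions $c\,e^{-v\cdot Mv+\beta\cdot v}$ with $c\ne0$, $M$ real symmetric positive definite and $\beta\in\mathbb C^n$.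
* (Metaplectic representation.) Let $[z,z']=uv'-u'v$ and let $Sp(2n,\mathbb R)$ be the linear maps preserving this form. For $S\in Sp(2n,\mathbb R)$ there is a unitary $\mu(S)$ with $\pi_\lambda(Sz,0)=\mu(S)\pi_\lambda(z,0)\mu(S)^{-1}$. Moreover $Sp(2n,\mathbb R)$ acts transitively on nonzero vectors.
* (Williamson.) For a positive definite quadratic form $Q$ on $\mathbb R^{2n}$ some $S\in Sp(2n,\mathbb R)$ gives $Q\circ S(z)=\pi\sum_ja_j(u_j^2+v_j^2)$ with $a_j>0$. For example, if $n=1$ and $Q=\alpha u^2+\beta v^2$, take $S(u,v)=(cu,v/c)$ with $c^4=\beta/\alpha$; then $Q\circ S=\sqrt{\alpha\beta}\,(u^2+v^2)$.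

**Step 1: an extremal fiber.** We pass from $f$ to one function on $\mathbb R^{2n}$. All terms of (10), with $C=B_p^n$, are finite, so equality there forces $|\lambda|^{n/q}\|W_\lambda(f^\lambda)\|_{\mathcal S^q}=B_p^{2n}\|f^\lambda\|_p$ for a.e. $\lambda$. Since $f^\lambda\neq0$ on a set of $\lambda$ of positive measure, there are $\lambda\ne0$ and $0\ne F\in L^1\cap L^2(\mathbb R^{2n})$ with
$$|\lambda|^{n/q}\|W_\lambda(F)\|_{\mathcal S^q}=B_p^{2n}\|F\|_p.$$
Fix $\lambda$ and call such $F$ *extremal*. As $\det S=1$, substituting $z\mapsto S^{-1}z$ shows that $W_\lambda(F\circ S)$ is unitarily conjugate to $W_\lambda(F)$. So $F\circ S$ is extremal for every $S\in Sp(2n,\mathbb R)$.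

**Step 2: Gaussian slices.** Equality in (9) forces $\|\tilde F(u,\cdot)\|_q=B_p^n\|F(u,\cdot)\|_p$ for a.e. $u$. By Lieb's theorem:

(∗) for a.e. $u$, either $F(u,\cdot)=0$ a.e., or $F(u,v)=c\,e^{-v\cdot Mv+\beta\cdot v}$ for a.e. $v$, with $c\ne0$, $M$ real positive definite, $\beta\in\mathbb C^n$ (all depending on $u$).

The same holds for every $F\circ S$. With $S(u,v)=(v,-u)$, which is symplectic, we get the analogous statement in $u$ for a.e. fixed $v$.

**Step 3: $F\ne0$ a.e.** We need this to take logarithms. By Step 2 the set $\{F\ne0\}$ equals, up to null sets, both $U\times\mathbb R^n$ and $\mathbb R^n\times V$. So $1_U(u)=1_V(v)$ for a.e. $(u,v)$, and both are a.e. the same constant. As $F\ne0$, $U$ and $V$ are conull.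

**Step 4: $G=\log|F|$ is a.e. a polynomial of degree at most $2$.** Let $\mathcal P_2$ be the polynomials of degree $\le2$ on $\mathbb R^n$ and $N=\dim\mathcal P_2$. For a.e. $(v_1,\dots,v_N)$ values at these points determine elements of $\mathcal P_2$; let $\ell_i(\cdot;v_1,\dots,v_N)\in\mathcal P_2$ be the Lagrange functions. By (∗) and Fubini, for a.e. $(u,v_0,\dots,v_N)$
$$G(u,v_0)=\sum_{i=1}^N\ell_i(v_0;v_1,\dots,v_N)\,G(u,v_i).$$
Fix $(v_1,\dots,v_N)$ such that this holds for a.e. $(u,v_0)$ and every $G(\cdot,v_i)$ is a.e. an element of $\mathcal P_2$. Then $G$ is a.e. a polynomial on $\mathbb R^{2n}$; replace it by this polynomial. By (∗) for $F\circ S$, the polynomial $v\mapsto G(S(u,v))$ has degree $\le2$ for a.e. $u$. Its higher coefficients are polynomials in $u$ that vanish a.e., so it has degree $\le2$ for all $u$. Given $w\neq0$ choose $S$ with $S(0,e_1)=w$: then $t\mapsto G(z+tw)$ has degree $\le2$ for all $z$. If $G$ had degree $D>2$, choosing $w$ off the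 zero set of its top homogeneous part would contradict this. Hence $\deg G\le2$.

**Step 5: the phase is a character.** Let $\Theta=F/|F|$. Let $w\ne0$ and $S(0,e_1)=w$. By (∗) for $F\circ S$, for a.e. $u$ the function $v\mapsto\Theta(S(u,v))$ is a.e. of the form $\text{const}\cdot e^{i\kappa\cdot v}$. So $\Theta(z+2w)\Theta(z)=\Theta(z+w)^2$ for a.e. $z$. This holds for each $w\neq0$, so by Fubini, with $\alpha=z$ and $\beta=z+2w$,
$$\Theta(\alpha)\Theta(\beta)=\chi(\alpha+\beta)\quad\text{for a.e. }(\alpha,\beta),\qquad\chi(s)=\Theta(s/2)^2.$$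
Choose $\rho\in C_c^\infty$ with $c=\int\Theta\rho\ne0$. Then $c\,\Theta(\alpha)=\int\chi(s)\rho(s-\alpha)\,ds$ for a.e. $\alpha$, so $\Theta$ is a.e. equal to a smooth function, of modulus $1$. For this version the identity holds everywhere. Differentiating in $\alpha$ and in $\beta$ gives $\nabla\Theta(\alpha)\Theta(\beta)=\Theta(\alpha)\nabla\Theta(\beta)$. So $\nabla\Theta/\Theta$ is constant, and $\Theta$ is a constant times a character of $\mathbb R^{2n}$.

**Step 6: reduction to $e^{-Q}$.** Write $G=-Q+\text{(linear)}+\text{const}$ with a real quadratic form $Q$. In coordinates diagonalizing $Q$, $e^G=|F|\in L^1$ is a product of one-variable factors $e^{-q_ix_i^2+l_ix_i}$ (times a constant), each of which must be integrable, so all $q_i>0$. Thus $Q$ is positive definite. Completing the square absorbs the linear part of $G$ into a translation: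
$$F(z)=c\,e^{-Q(z-z_0)}\cdot(\text{character}).$$
Write $\pi_\lambda(z)=\pi_\lambda(z,0)$. The group law gives
$$\pi_\lambda(z_0)\pi_\lambda(z)=e^{\pi i\lambda[z_0,z]}\pi_\lambda(z_0+z),\qquad\pi_\lambda(w)\pi_\lambda(z)\pi_\lambda(w)^{-1}=e^{2\pi i\lambda[w,z]}\pi_\lambda(z).$$
Every character of $\mathbb R^{2n}$ is $z\mapsto e^{2\pi i\lambda[w,z]}$ for some $w$. So, by the second formula, multiplying a function by a character conjugates its $W_\lambda$ by a unitary. By the first, for $F_0=e^{-Q}$,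
$$W_\lambda(F_0(\cdot-z_0))=\int F_0(z)\pi_\lambda(z_0+z)\,dz=\pi_\lambda(z_0)\,W_\lambda\big(F_0\,e^{-\pi i\lambda[z_0,\cdot]}\big).$$
So neither operation changes the $\mathcal S^q$ norm or the $L^p$ norm, and $e^{-Q}$ is extremal.

**Step 7: contradiction.** By Williamson's theorem and Step 1, $e^{-\pi\sum_ja_j(u_j^2+v_j^2)}$ is extremal for some $a_j>0$. The computation of Proposition 2 factorizes over the coordinates, so its ratio is $\prod_jR(a_j/|\lambda|)$, which is $<B_p^{2n}$ by (7). $\square$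

## 9. Solvable groups, one dimension at a time (Theorem 4)

For $p=2$ and $p=1$ Theorem 4 is contained in Section 1. Let $1<p<2$. Without explicit representations we replace $\pi_\lambda(f)$ by left convolution, cut to a set of finite measure. There are two ingredients: Proposition 5 on the group itself, and a comparison of the cut convolution operator with $\hat f$.

### Integral operators on solvable groups

**Proposition 6.** Let $G$ be connected, simply connected, solvable, unimodular, $d=\dim G$. Let $a\in L^2(G\times G;\mathcal S^2(H))$ and let $K$ on $L^2(G;H)$ have kernel $a(xy^{-1},y)$. Then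
$$\|K\|_{\mathcal S^q}\le B_p^d\Big(\int_G\Big(\int_G\|a(g,y)\|_{\mathcal S^q}^q\,dy\Big)^{p/q}dg\Big)^{1/p}.$$

*Proof.* Multiplying Haar measure by $c$ multiplies both sides by $c$, so any normalization may be used. We induct on $d$; for $d=0$ both sides are $\|a(e,e)\|_{\mathcal S^q}$ when the point has mass $1$.

**Step 1: splitting off one dimension.** For $d\ge1$ the Lie algebra has a codimension-one ideal (any hyperplane containing the commutator ideal). So $G=N\rtimes\sigma(\mathbb R)$ with $N$ closed, normal, connected, simply connected, solvable, and $(n,s)\mapsto n\sigma(s)$ is a diffeomorphism. $N$ is unimodular, since for a closed normal subgroup $\Delta_N=\Delta_G|_N$. Put $n_w=\sigma(w)n\sigma(-w)$. As $n\sigma(s)\,n'\sigma(s')=n\,n'_s\,\sigma(s+s')$, the measure $dn\,ds$ is right Haar on $G$. Since $G$ is unimodular it is also left invariant. Left translation by $\sigma(w)$ sends $n\sigma(s)$ to $n_w\sigma(w+s)$, so $n\mapsto n_w$ preserves $dn$. (Unimodularity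 of $G$ matters: in the group of affine maps of the line, $N=\mathbb R$ and $n_w=e^wn$ does not preserve $dn$.)

**Step 2: $K$ as an operator-valued kernel on $\mathbb R$.** Write $x=m\sigma(r)$, $y=n\sigma(s)$, $w=r-s$. Then $xy^{-1}=m\,n_w^{-1}\sigma(w)$. So on $L^2(\mathbb R;H')$, $H'=L^2(N;H)$, $K$ has operator kernel $K_{r-s,s}$, where $K_{w,s}$ has kernel $a(m\,n_w^{-1}\sigma(w),\,n\sigma(s))$. Substituting $n=n'_{-w}$, which is measure preserving, $K_{w,s}$ is, up to a unitary on the right, the operator with kernel $a_{w,s}(mn'^{-1},n')$, where $a_{w,s}(g,n')=a(g\sigma(w),n'_{-w}\sigma(s))$.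

**Step 3: the induction hypothesis on $N$.** For a.e. $(w,s)$, $a_{w,s}\in L^2(N\times N;\mathcal S^2)$. Hence
$$\|K_{w,s}\|_{\mathcal S^q}\le B_p^{d-1}\Big(\int_Nb_w(g,s)^p\,dg\Big)^{1/p},\qquad b_w(g,s)=\Big(\int_N\|a(g\sigma(w),n\sigma(s))\|_{\mathcal S^q}^q\,dn\Big)^{1/q}.$$

**Step 4: Proposition 5 on $\mathbb R$.** Since $\iint\|K_{w,s}\|_{\mathcal S^2}^2dw\,ds=\|a\|_2^2<\infty$, Proposition 5 with $k=1$ and Hilbert space $H'$ gives
$$\|K\|_{\mathcal S^q}\le B_p\Big(\int\Big(\int\|K_{w,s}\|_{\mathcal S^q}^qds\Big)^{p/q}dw\Big)^{1/p}\le B_p^d\Big(\int\big\|\,\|b_w\|_{L^p_g}\big\|_{L^q_s}^p\,dw\Big)^{1/p}.$$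
By Minkowski ($p\le q$), $\|\|b_w\|_{L^p_g}\|_{L^q_s}\le\|\|b_w\|_{L^q_s}\|_{L^p_g}$. Finally $\|b_w(g,\cdot)\|_{L^q_s}^q=\int_G\|a(g\sigma(w),y)\|_{\mathcal S^q}^q\,dy$, and integrating over $(g,w)$ is integrating over $G$. $\square$

### Convolution operators cut to sets of finite measure

**Definition (Følner sequence).** Borel sets $E_j\subset G$ with $0<|E_j|<\infty$ and $|gE_j\triangle E_j|/|E_j|\to0$ for every $g\in G$.

In $\mathbb R^d$ the cubes $[-j,j]^d$ form such a sequence: translating by $x$ changes a set of measure $O_x(j^{d-1})$, out of $(2j)^d$.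

**Proposition 7.** Let $G$ be second countable, unimodular, type I, $f\in L^1\cap L^2(G)$, and let $T=\Lambda(f)$ be left convolution by $f$ on $L^2(G)$, with kernel $f(xy^{-1})$. Let $0<|E|<\infty$ and let $P$ be multiplication by $1_E$.
(a) $\|TP\|_{\mathcal S^q}^q\le|E|\,\|\hat f\|_{L^q(\hat G)}^q$.
(b) If $(E_j)$ is a Følner sequence and $P_j$ is multiplication by $1_{E_j}$, then $\|TP_j\|_{\mathcal S^q}^q/|E_j|\to\|\hat f\|_{L^q(\hat G)}^q$.

*Proof.* **Step 1: a trace formula.** This step expresses $\|\hat f\|_{L^q(\hat G)}$ through $T$. Let $S=T^*T$ and $L=\|f\|_1^2$, so the spectra of $S$, of $TT^*$ and of $\pi(f)^*\pi(f)$ lie in $[0,L]$. For a polynomial $v$, $Tv(S)=\Lambda(f_v)$ and $\pi(f)v(\pi(f)^*\pi(f))=\pi(f_v)$ with the same $f_v\in L^1\cap L^2$. Computing the HS inner product of $TP$ and $Tv(S)P$ from their kernels, and polarizing (1),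
$$\operatorname{Tr}PSv(S)P=|E|\langle f_v,f\rangle=|E|\int_{\hat G}\operatorname{tr}\big(\pi(f)^*\pi(f)\,v(\pi(f)^*\pi(f))\big)d\mu.$$
The outer expressions are at most $|E|\,\|f\|_2^2\sup_{[0,L]}|v|$ in absolute value: for the left one use $Sv(S)=T^*v(TT^*)T$ and $\|TP\|_{\mathcal S^2}^2=|E|\|f\|_2^2$; for the right one use (1). So their equality extends to continuous $v$ on $[0,L]$. With $v(s)=s^{q/2-1}$,
$$\operatorname{Tr}PS^{q/2}P=|E|\,\|\hat f\|_{L^q(\hat G)}^q.\tag{17}$$

**Step 2: part (a).** Let $(e_i)$ be orthonormal eigenvectors, in $\operatorname{ran}P$, of $PSP=(TP)^*(TP)$ for its nonzero eigenvalues. By Jensen for the spectral measures of $S$ at the unit vectors $e_i$,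
$$\|TP\|_{\mathcal S^q}^q=\sum_i\langle Se_i,e_i\rangle^{q/2}\le\sum_i\langle S^{q/2}e_i,e_i\rangle\le\operatorname{Tr}PS^{q/2}P,$$
and (17) applies.

**Step 3: part (b), reduction to powers.** By (17) it suffices that $\operatorname{Tr}(P_jSP_j)^{q/2}-\operatorname{Tr}P_jS^{q/2}P_j=o(|E_j|)$. Approximating $s^{q/2-1}$ within $\delta$ on $[0,L]$ by a polynomial costs at most $\delta\operatorname{Tr}P_jSP_j=\delta|E_j|\|f\|_2^2$ in each term. So we may replace $s^{q/2}$ by $s^l$, $l\ge1$.

**Step 4: part (b) for $s^l$.** Write $P=P_j$. Telescoping the operators $(PSP)^{i-1}PS^{l-i+1}P$ from $i=1$ to $i=l$,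
$$PS^lP-(PSP)^l=\sum_{i=1}^{l-1}(PSP)^{i-1}\,PS(1-P)\,S^{l-i}P,$$
which has trace norm at most $C_l\|(1-P)SP\|_{\mathcal S^2}\|SP\|_{\mathcal S^2}$, with $C_l$ independent of $j$. Now $S=\Lambda(h)$ with $h=f^**f\in L^2$, so $\|SP\|_{\mathcal S^2}^2=|E_j|\|h\|_2^2$. With $x=gy$,
$$\|(1-P)SP\|_{\mathcal S^2}^2=\int|h(g)|^2\,\big|\{y\in E_j:gy\notin E_j\}\big|\,dg\le\int|h(g)|^2|gE_j\triangle E_j|\,dg=o(|E_j|)$$
by dominated convergence, as $|gE_j\triangle E_j|\le2|E_j|$. The product of the two HS norms is $o(|E_j|)$. $\square$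

### Proof of Theorem 4 for $1<p<2$

**Upper bound in (ii).** Solvable groups are amenable, so by Følner's theorem $G$ has a Følner sequence $(E_j)$. Let $f\in L^1\cap L^2(G)$ and $T=\Lambda(f)$. The operator $TP_j$ has kernel $a(xy^{-1},y)$ with $a(g,y)=f(g)1_{E_j}(y)$, so Proposition 6 gives $\|TP_j\|_{\mathcal S^q}\le B_p^d\|f\|_p|E_j|^{1/q}$. Divide by $|E_j|^{1/q}$ and use Proposition 7(b): $\|\hat f\|_{L^q(\hat G)}\le B_p^d\|f\|_p$. Connected, simply connected nilpotent groups are unimodular and of type I, so they are covered.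

**Lower bound (i).** The idea is that near $e$ every Lie group looks like $\mathbb R^d$.

**Step 1: $d=0$.** Then $G$ is countable and discrete. Let $c$ be the mass of a point and $f=1_{\{e\}}$, so $\pi(f)=cI$ and $\|f\|_p=c^{1/p}$. By (1), $c=\int c^2\dim\pi\,d\mu$, so $\int\dim\pi\,d\mu=1/c$. Then $\|\hat f\|_{L^q(\hat G)}=c\cdot c^{-1/q}=c^{1/p}$, and the ratio is $1=B_p^0$.

**Step 2: rescaled functions, $d\ge1$.** Let $0\neq\psi\in C_c(\mathbb R^d)$ and let $E_0\subset\mathbb R^d$ be a cube. Identify the Lie algebra with $\mathbb R^d$ so that Haar measure is $J(\xi)\,d\xi$ in exponential coordinates near $e$, with $J$ continuous and $J(0)=1$. For small $\varepsilon>0$ put $f_\varepsilon(\exp\xi)=\psi(\xi/\varepsilon)$ near $e$ and $0$ elsewhere, and $E_\varepsilon=\exp(\varepsilon E_0)$. Then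
$$\|f_\varepsilon\|_p=\varepsilon^{d/p}(\|\psi\|_p+o(1)),\qquad|E_\varepsilon|=\varepsilon^d(|E_0|+o(1)).$$

**Step 3: the cut convolution operator becomes Euclidean.** In coordinates $x=\exp\varepsilon\xi$, $y=\exp\varepsilon\eta$ (a unitary change of variables), $\Lambda(f_\varepsilon)P_{E_\varepsilon}$ has kernel
$$\varepsilon^dJ(\varepsilon\xi)^{1/2}J(\varepsilon\eta)^{1/2}\,\psi(\xi-\eta+O(\varepsilon))\,1_{E_0}(\eta),$$
supported in a fixed bounded set, because $\log(\exp(\varepsilon\xi)\exp(-\varepsilon\eta))=\varepsilon(\xi-\eta)+O(\varepsilon^2)$ on bounded sets. After division by $\varepsilon^d$ it converges uniformly, hence in HS norm and in $\mathcal S^q$, to $\psi(\xi-\eta)1_{E_0}(\eta)$. By Proposition 7(a) and $\frac dp+\frac dq=d$,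
$$H_p(G)\ge\lim_{\varepsilon\to0}\frac{\|\Lambda(f_\varepsilon)P_{E_\varepsilon}\|_{\mathcal S^q}}{|E_\varepsilon|^{1/q}\|f_\varepsilon\|_p}=\frac{\|\Lambda_{\mathbb R^d}(\psi)1_{E_0}\|_{\mathcal S^q}}{|E_0|^{1/q}\|\psi\|_p}.$$

**Step 4: back to the Fourier transform on $\mathbb R^d$.** Let $E_0$ run through cubes increasing to $\mathbb R^d$. They form a Følner sequence, so by Proposition 7(b) for $\mathbb R^d$ the right side tends to $\|\hat\psi\|_q/\|\psi\|_p$. By density of $C_c$ in $L^p$ and continuity of the Fourier transform $L^p\to L^q$, the supremum over $\psi$ is $H_p(\mathbb R^d)=B_p^d$. This proves (i), and with the upper bound also (ii). $\blacksquare$
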